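\title{The probabilistic degree of AND over the reals is logarithmic}

\begin{abstract}
We show that a random real polynomial that computes the AND of $n$ bits with a fixed error $\varepsilon\in(0,\frac12)$ on every input needs degree $\Theta(\log n)$. This improves the lower bound $\tilde\Omega(\sqrt{\log n})$ and matches the upper bound $O(\log n)$. The lower bound comes from an inequality about a single polynomial: if $Q(0)\ne0$, then $\int_0^{1/2}\Pr_{x\sim\mu_p}[Q(x)=0]\,dp/p\le 34\deg Q$, where $\mu_p$ is the $p$-biased product measure on the Boolean cube. The proof combines a bound of order $d/\sqrt m$ on the fraction of edges of the $m$-cube that leave the zero set of a polynomial of degree $d$ with an induction on the degree, in which a partial derivative of $Q$ is selected by a stopping time.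
\end{abstract}

\section{Introduction}

Let $R$ be a commutative ring, and let $0,1\in R$ encode the Boolean values false and true. A \emph{probabilistic polynomial} over $R$ is a probability distribution $\mathcal P$ on $R[x_1,\dots,x_n]$, and its \emph{degree} is the maximum degree of a polynomial in its support. It \emph{computes} $f:\{0,1\}^n\to\{0,1\}$ \emph{with error} $\varepsilon$ if
\[
\Pr_{P\sim\mathcal P}[P(x)\neq f(x)]\le\varepsilon\qquad\text{for every }x\in\{0,1\}^n .
\]
The probability is over $P$ alone, the value $P(x)$ must be exactly right to count, and when it is wrong it may be any element of $R$. Let $d_\varepsilon(n)$ be the least degree of a probabilistic polynomial over $\mathbb R$ that computes $\mathrm{AND}_n$, the function equal to $1$ at $(1,\dots,1)$ and to $0$ elsewhere, with error $\varepsilon$. The substitution $x_i\mapsto1-x_i$ preserves degrees and exchanges $\mathrm{AND}_n$ with $\mathrm{NOR}_n$, which is $1$ at the origin and $0$ elsewhere. So $d_\varepsilon(n)$ is also the least degree for $\mathrm{NOR}_n$, and this is the form in which we work.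

The two ends of the range of $\varepsilon$ are easy. With error $0$, almost every $P$ agrees with $x_1\cdots x_n$ on the whole cube, which forces degree $n$ (see Section~\ref{sec:conventions}); with error $\frac12$, a fair choice between the constants $0$ and $1$ has degree $0$. In between, the answer depends on the ring. For $S\subseteq[n]=\{1,\dots,n\}$ let $\ell_S=\sum_{i\in S}x_i$. Over $\mathbb F_2$, take $S$ uniformly at random. Then $\ell_S(0)=0$, and for $x\ne0$ the value $\ell_S(x)$ is a fair bit, as one sees by toggling the membership in $S$ of some $i$ with $x_i=1$. Hence $(1-\ell_S)(1-\ell_{S'})$, with $S,S'$ independent, computes $\mathrm{NOR}_n$ with error $\frac14$ in degree $2$. More generally, over any fixed finite field constant degree suffices for any constant error.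

Over $\mathbb R$ the factor $1-\ell_S$ vanishes at $x$ only if $S$ contains exactly one of the $w=|x|$ coordinates with $x_i=1$. If $S$ contains each coordinate independently with probability $q$, this has probability $wq(1-q)^{w-1}$, which is of constant order when $wq$ is of order one and small when $wq$ is very small or very large. A linear factor therefore serves about one dyadic range of weights. There are about $\log n$ such ranges, and a product with a few factors for each has degree $O(\log n)$. One would guess that each range costs a constant amount of degree. But a polynomial need not be a product of linear forms, and nothing so far prevents a cleverer polynomial of degree $d$ from serving many more than $d$ ranges. The problem, posed in \cite{sparsity}, is to close the gap between the upper bound $O(\log n)$ and the best known lower bound $\tilde\Omega(\sqrt{\log n})$, where $\tilde\Omega$ hides factors polylogarithmic in $\log n$, for a constant error such as $\varepsilon=\frac13$. We show that the guess is right. Throughout, $\log=\log_2$ and $\ln$ is the natural logarithm.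

\begin{theorem}\label{thm:main}
Let $n\ge1$.
\begin{itemize}
\item[(a)] For every $\varepsilon<\frac12$, \ $d_\varepsilon(n)\ge\max\bigl\{1,\ \frac{1-2\varepsilon}{34}\ln\frac{n+1}{2}\bigr\}$.
\item[(b)] For $\frac13\le\varepsilon<\frac12$, \ $d_\varepsilon(n)\le 6\lceil 3(1-2\varepsilon)(\lfloor\log n\rfloor+1)\rceil$.
\end{itemize}
In particular $\frac1{102}\ln\frac{n+1}2\le d_{1/3}(n)\le 6\lfloor\log n\rfloor+6$, so $d_{1/3}(n)=\Theta(\log n)$. Moreover $d_\varepsilon(n)=\Theta(1+(1-2\varepsilon)\log n)$ uniformly in $\varepsilon\in[\frac13,\frac12)$, and $d_\varepsilon(n)=\Theta_\varepsilon(\log n)$ for each fixed $\varepsilon\in(0,\frac12)$. All this holds with $\mathbb R$ replaced by any integral domain of characteristic $0$.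
\end{theorem}

No single range of weights is hard, so the lower bound has to count ranges. Let $\mu_p$ be the law of a point of $\{0,1\}^n$ with independent coordinates, each equal to $1$ with probability $p$. For a polynomial $Q$ with $Q(0)\ne0$ put
\[
\psi_Q(p)=\Pr_{x\sim\mu_p}[Q(x)=0],\qquad\Lambda(Q)=\int_0^{1/2}\psi_Q(p)\,\frac{dp}{p}.
\]
The measure $dp/p$ gives mass $\ln2$ to every dyadic interval $[p,2p]$, so $\Lambda(Q)/\ln 2$ counts the dyadic scales of density at which $Q$ vanishes, each weighted by the probability of vanishing. The integral is finite because $\psi_Q(p)\le\Pr_{\mu_p}[x\ne0]\le np$. Without the hypothesis $Q(0)\ne0$ it can diverge: for $Q=x_1$ the integrand is $(1-p)/p$.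

\begin{theorem}\label{thm:scales}
Let $Q$ be a polynomial in any number $n$ of variables, with complex coefficients and $Q(0)\neq0$. Then $\Lambda(Q)\le34\deg Q$. This is sharp up to the constant: for every $d\ge1$ some $Q$ of degree $d$ with $Q(0)=1$ has $\Lambda(Q)\ge\frac{\ln2}{2e}d$. The same holds with $\mathbb C$ replaced by any integral domain of characteristic $0$.
\end{theorem}

Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:scales} and gives the constructions. Section~\ref{sec:idea} proves the inequality for degree one and shows on a polynomial of degree two how the induction runs. Section~\ref{sec:sensitivity} proves the estimates on zero sets, Section~\ref{sec:induction} carries out the induction, and Section~\ref{sec:rings} treats other coefficient rings and gives a distributional form of the lower bound.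

\section{Multilinear polynomials, subcubes and derivatives}\label{sec:conventions}

Until Section~\ref{sec:rings} coefficients are complex numbers. We identify a subset of a finite set $W$ with its indicator vector in $\{0,1\}^W$, so that $\mu_p$ is also the law of a random subset of $W$ of density $p$, and we write $x_A=\prod_{i\in A}x_i$. Replacing $x_i^2$ by $x_i$ changes no value on the cube and does not increase the degree, so we take all polynomials to be \emph{multilinear}: $Q=\sum_Ac_Ax_A$. The indicator of a point $y$ is the multilinear polynomial $\prod_{i\in y}x_i\prod_{i\notin y}(1-x_i)$, so the $2^{|W|}$ monomials $x_A$ span the $2^{|W|}$-dimensional space of functions on $\{0,1\}^W$ and form a basis of it. Thus every function has exactly one multilinear representation; its \emph{degree} is the degree of that representation, and $\deg(fg)\le\deg f+\deg g$.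

\begin{lemma}\label{lem:nonzero}
If $g:\{0,1\}^W\to\mathbb C$ has degree at most $D$ and is not identically zero, then $g(y)\ne0$ with probability at least $2^{-D}$ for uniform $y\in\{0,1\}^W$.
\end{lemma}

\begin{proof}
Let $x_M$ be a monomial of maximal degree with nonzero coefficient $c$ in $g$. Fix the variables outside $M$ arbitrarily. No monomial of $g$ strictly contains $M$, so in the resulting polynomial the coefficient of $x_M$ is still $c$. A nonzero multilinear polynomial is a nonzero function, so at least one of the $2^{|M|}\le2^D$ settings of the variables in $M$ gives a nonzero value.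
\end{proof}

For $W\subseteq[n]$ let $Q|_W=\sum_{A\subseteq W}c_Ax_A$ be $Q$ with the variables outside $W$ set to $0$. It agrees with $Q$ at every point $x\subseteq W$, and $\deg Q|_W$ is nondecreasing in $W$. For a point $x$ and a set $T$ of coordinates let
\[
C(x,T)=\{(x\setminus T)\cup v: v\subseteq T\}
\]
be the subcube through $x$ in the directions of $T$. It is the set of points that agree with $x$ outside $T$, so it depends only on $x\setminus T$, and $C(x,T)\subseteq C(x,T')$ when $T\subseteq T'$. A zero $x$ of $Q$ is \emph{$T$-robust} if $Q$ vanishes on all of $C(x,T)$, and \emph{$T$-fragile} otherwise. A $T$-fragile zero is $T'$-fragile for every $T'\supseteq T$.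

For $M\subseteq[n]$ the \emph{derivative} $\partial_MQ=\sum_{A\supseteq M}c_Ax_{A\setminus M}$ has degree at most $\deg Q-|M|$ and value $c_M$ at the origin.

\begin{lemma}\label{lem:derivative}
If $M\subseteq T$ and $Q$ vanishes on $C(x,T)$, then $\partial_MQ$ vanishes on $C(x,T)$.
\end{lemma}

\begin{proof}
For every point $z$,
\[
\partial_MQ(z)=\sum_{v\subseteq M}(-1)^{|M\setminus v|}\,Q\bigl((z\setminus M)\cup v\bigr).
\]
By linearity it suffices to check this for $Q=x_A$. The value of $x_A$ at $(z\setminus M)\cup v$ is $1$ if $A\setminus M\subseteq z$ and $A\cap M\subseteq v$, and $0$ otherwise; and the sum of $(-1)^{|M\setminus v|}$ over $A\cap M\subseteq v\subseteq M$ is $1$ if $M\subseteq A$ and $0$ otherwise. So the right side is $x_{A\setminus M}(z)$ if $M\subseteq A$ and $0$ if not, as required. If $z\in C(x,T)$, all points on the right agree with $x$ outside $T$, so they lie in $C(x,T)$.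
\end{proof}

\section{From the count of scales to the probabilistic degree}\label{sec:reduction}

Both constructions in this section rest on one estimate. If $w\ge1$ is an integer, $0<q\le\frac12$ and $\frac12\le wq\le1$, then
\begin{equation}\label{eq:one}
wq(1-q)^{w-1}\ge\tfrac12(1-q)^{1/q-1}=\tfrac12\Bigl(1+\frac q{1-q}\Bigr)^{-(1-q)/q}\ge\frac1{2e},
\end{equation}
by $w\le1/q$ and $1+y\le e^y$. The left side is the probability of exactly one success in $w$ independent trials of success probability $q$.

\begin{proof}[Proof of the sharpness statement in Theorem~\ref{thm:scales}]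
Take disjoint sets $S_1,\dots,S_d$ with $|S_j|=2^j$ and $Q=\prod_{j\le d}(1-\ell_{S_j})$. The factors involve disjoint variables, so $Q$ is multilinear of degree $d$, and $Q(0)=1$. For $p\in[2^{-j-1},2^{-j}]$, inequality \eqref{eq:one} with $w=2^j$ and $q=p$ gives $\psi_Q(p)\ge\Pr_{\mu_p}[\ell_{S_j}=1]\ge\frac1{2e}$. The $d$ intervals lie in $(0,\frac12]$, overlap only at endpoints, and have mass $\ln2$ each under $dp/p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} over $\mathbb R$, assuming Theorem~\ref{thm:scales}]
(a) Let $\mathcal P$ compute $\mathrm{NOR}_n$ with error $\varepsilon<\frac12$ and degree $d$, and let $Q\sim\mathcal P$. If $d=0$, the random constant $Q$ equals $1$ with probability above $\frac12$ and equals $0$ with probability above $\frac12$, which is impossible; so $d\ge1$. For $x\ne0$ let $\omega_x=\int_0^{1/2}p^{|x|-1}(1-p)^{n-|x|}\,dp$, so that $\Lambda(Q)=\sum_{x\neq0}\omega_x\mathbf 1[Q(x)=0]$ whenever $Q(0)\ne0$. By Theorem~\ref{thm:scales},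
\[
34d\ \ge\ \sum_{x\ne0}\omega_x\,\mathbf 1[Q(0)=1\text{ and }Q(x)=0]
\]
for every $Q$ in the support. For each $x\ne0$ the union bound over the two inputs $0$ and $x$ shows that the indicated event has probability at least $1-2\varepsilon$; this is the source of the factor $1-2\varepsilon$. Take expectations and use $\frac{1-(1-p)^n}p=\sum_{k=0}^{n-1}(1-p)^k$:
\[
\frac{34d}{1-2\varepsilon}\ge\sum_{x\ne0}\omega_x=\int_0^{1/2}\frac{1-(1-p)^n}p\,dp=\sum_{k=1}^n\frac{1-2^{-k}}k\ge\sum_{k=1}^n\frac1k-\ln2\ge\ln\frac{n+1}2,
\]
since $\sum_{k\ge1}2^{-k}/k=\ln2$ and $\sum_{k\le n}1/k\ge\int_1^{n+1}dy/y$.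

(b) Let $J=\lfloor\log n\rfloor+1$ and let $t\ge1$ be an integer. For $1\le j\le J$ and $1\le r\le t$ let $S_{j,r}\sim\mu_{2^{-j}}$ be independent subsets of $[n]$, and put $G_j=\prod_{r\le t}(1-\ell_{S_{j,r}})$, so $\deg G_j\le t$ and $G_j(0)=1$. For $x\ne0$ let $j(x)=\lfloor\log|x|\rfloor+1\le J$. Then $|x|2^{-j(x)}\in[\frac12,1)$, so by \eqref{eq:one} each factor of $G_{j(x)}$ vanishes at $x$ with probability at least $\frac1{2e}$, independently, and
\begin{equation}\label{eq:block}
\Pr[G_{j(x)}(x)\ne0]\le\bigl(1-\tfrac1{2e}\bigr)^t .
\end{equation}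
Thus $G_1\cdots G_J$ has degree at most $tJ$, is always correct at $0$, and computes $\mathrm{NOR}_n$ with error $(1-\frac1{2e})^t$. For $t=6$ this is less than $0.8161^6<0.296$.

This construction has no error at the origin. When $\varepsilon$ is close to $\frac12$, we spend the allowed error there by often answering $0$, and then a small fraction of the scales is enough. Let $\frac13\le\varepsilon<\frac12$, $\gamma=1-2\varepsilon\in(0,\frac13]$, $g=\lceil3\gamma J\rceil\le J$ and $t=6$. With probability $\frac{1-\gamma}2$ output the polynomial $0$. Otherwise choose a uniform $g$-element subset $I\subseteq[J]$ and output $\prod_{j\in I}G_j$, of degree at most $6g$. At the origin the output is correct with probability $\frac{1+\gamma}2=1-\varepsilon$. At $x\ne0$ we have $j(x)\in I$ with probability $g/J\ge3\gamma$, so by \eqref{eq:block} the output is correct with probability at least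
\[
\frac{1-\gamma}2+\frac{1+\gamma}2\cdot\frac gJ\cdot0.704\ \ge\ \frac{1-\gamma}2+1.056\,\gamma\ \ge\ \frac{1+\gamma}2=1-\varepsilon .
\]

The bounds for $\varepsilon=\frac13$ are (a) and (b) with $\gamma=\frac13$. For the uniform statement, (b) gives $d_\varepsilon(n)\le6+18\gamma(\log n+1)\le12+18\gamma\log n$. With $a=\frac\gamma{34}\ln\frac{n+1}2$ we have $\gamma\log n\le\gamma+\gamma\log\frac{n+1}2\le\frac13+50a$, so $1+\gamma\log n\le52\max\{1,a\}\le52\,d_\varepsilon(n)$ by (a). For fixed $\varepsilon\in(0,\frac12)$, combine (a) with $d_\varepsilon(n)\le tJ$ for any $t$ such that $(1-\frac1{2e})^t\le\varepsilon$.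
\end{proof}

\section{The idea in degrees one and two}\label{sec:idea}

It remains to prove $\Lambda(Q)\le34\deg Q$. The main tool is a Gotsman--Linial-type bound for zero sets: few edges of the cube leave the zero set of a polynomial of low degree. Write $x^{(i)}$ for $x$ with the $i$th bit flipped.

\begin{lemma}\label{lem:edge}
Let $Q$ have degree at most $d$ in $m\ge1$ variables. For independent uniform $x\in\{0,1\}^m$ and $i\in[m]$,
\[
\Pr\bigl[Q(x)=0\ne Q(x^{(i)})\bigr]\le d\sqrt{2/m}.
\]
\end{lemma}

The proof is in Section~\ref{sec:sensitivity}. The lemma concerns the uniform measure, while $\Lambda$ concerns all $\mu_p$ with $p\le\frac12$. A two-stage sampling connects them and also couples all scales.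

\paragraph{The growth process.} Let $\alpha_1,\dots,\alpha_n$ be independent and uniform on $[0,1]$, the \emph{arrival times}, and let $\eta_1,\dots,\eta_n$ be independent fair bits. For $s\in[0,1]$ put
\[
W_s=\{i:\alpha_i\le s\}\sim\mu_s,\qquad x_s=\{i\in W_s:\eta_i=1\}\sim\mu_{s/2}.
\]
Given $W_s$, the point $x_s$ is uniform in $\{0,1\}^{W_s}$; and for $\sigma\le s$, given $W_s$, the set $W_\sigma$ is a $\mu_{\sigma/s}$-random subset of $W_s$ independent of $x_s$, because the arrival times in $W_s$ are conditionally uniform on $[0,s]$ and independent of the bits. Substituting $p=s/2$,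
\begin{equation}\label{eq:lambda}
\Lambda(Q)=\int_0^1\Pr[Q(x_s)=0]\,\frac{ds}s .
\end{equation}

\begin{example}[degree one]\label{ex:one}
Let $Q=c_0+\sum_{i\in A}c_ix_i$ with all $c_i\ne0$ and $a=|A|\ge1$. We show $\Lambda(Q)\le\frac92$. If $x_s\cap A=\emptyset$ then $Q(x_s)=c_0\ne0$, so $\Pr[Q(x_s)=0]\le as/2$. This is good for small $s$. For large $s$ let $K=|W_s\cap A|$. Given $W_s$ with $K\ge1$, the value $Q(x_s)$ is an affine function of $K$ uniform bits with nonzero coefficients. Flipping any of them changes the value, so every edge at a zero leaves the zero set, and Lemma~\ref{lem:edge} bounds the probability of a zero by $\sqrt{2/K}\le2/\sqrt{K+1}$. Since $\binom aj\frac1{j+1}=\binom{a+1}{j+1}\frac1{a+1}$,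
\[
\mathbb E\frac1{K+1}=\frac1{(a+1)s}\sum_{j=0}^a\binom{a+1}{j+1}s^{j+1}(1-s)^{a-j}\le\frac1{as},
\]
and the Cauchy--Schwarz inequality gives $\Pr[Q(x_s)=0]\le2/\sqrt{as}$. With $u=as$ in \eqref{eq:lambda}, $\Lambda(Q)\le\int_0^1\frac12\,du+\int_1^\infty2u^{-3/2}\,du=\frac92$.
\end{example}

The example has a threshold $s\approx1/a$. Below it $Q|_{W_s}$ is usually constant; near it we pay a constant; far above it the zeros are rare because they are fragile. A product vanishes only if a factor does, so $\Lambda(Q_1Q_2)\le\Lambda(Q_1)+\Lambda(Q_2)$, and a product of $d$ affine forms has $\Lambda\le\frac92d$. The difficulty is to find a substitute for factorization.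

\begin{example}[degree two]\label{ex:two}
Let $Q=(1-\ell_A)(1-\ell_B)$ with $A,B$ disjoint and $|A|$ much larger than $|B|$, and suppose that we do not know the factorization. Run the growth process until a variable $x_i$ arrives that makes $Q|_{W_s}$ nonconstant; with probability $|A|/(|A|+|B|)$ we have $i\in A$. In that case a zero $x$ with $\ell_B(x)=1$ remains a zero when $x_i$ is flipped, so it is $\{i\}$-robust, while a zero with $\ell_A(x)=1\ne\ell_B(x)$ is $\{i\}$-fragile. The fragile zeros are zeros of $1-\ell_A$, which by Example~\ref{ex:one} are rare at scales far above $1/|A|$. The robust zeros are not rare at the later scale $1/|B|$, but they are the zeros of $\partial_{\{i\}}Q=-(1-\ell_B)$, which has lower degree and is nonzero at the origin. The distinction between fragile and robust zeros has separated the factors, and the derivative has recovered the second one.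
\end{example}

In general we stop the process at a set $T$ that contains a monomial $x_M$ of $Q$. By Lemma~\ref{lem:derivative} the $T$-robust zeros are zeros of $\partial_MQ$, which has degree at most $\deg Q-|M|$ and is nonzero at the origin, so induction applies to them. The $T$-fragile zeros should be rare once $T$ is a small part of $W_s$. For this, Lemma~\ref{lem:edge} must be extended from one random direction to a random set of directions, and from edges to subcubes.

\section{Zero sets of low-degree polynomials}\label{sec:sensitivity}

\subsection{Edges: proof of Lemma~\ref{lem:edge}}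

Equip the functions $\{0,1\}^m\to\mathbb C$ with the inner product $\langle f,g\rangle=\sum_xf(x)\overline{g(x)}$, in which the point masses form an orthonormal basis. The \emph{characters} $\chi_S(x)=\prod_{i\in S}(1-2x_i)$, $S\subseteq[m]$, take the values $\pm1$ and form an orthogonal basis with $\|\chi_S\|^2=2^m$. Let $L_{\le k}$ and $L_{>k}=L_{\le k}^\perp$ be the spans of the $\chi_S$ with $|S|\le k$ and $|S|>k$. The space $L_{\le k}$ lies in the space of functions of degree at most $k$ and has the same dimension, so the two are equal. Let $Z=\{x:Q(x)=0\}$, let $V_Z$ and $V_{Z^c}=V_Z^\perp$ be the spaces of functions supported on $Z$ and on its complement, and let $B$ be the number of pairs $(x,i)$ with $x\in Z$ and $x^{(i)}\notin Z$. We must show $B\le d\sqrt{2m}\,2^m$; dividing by $m2^m$ then gives the lemma.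

The plan is to find a unitary operator $U$ whose matrix entries along edges are as large as $1/\sqrt{2m}$, and which maps most of $V_Z$ into $V_Z$. The second property limits the total squared mass of the entries between $Z$ and $Z^c$, and the first turns this into a bound on $B$. The algebra of $Q$ enters through the following count, which says that $V_Z$ nearly splits into a low-degree part and a high-degree part; the operator that is $+1$ on low degrees and $-1$ on high degrees is then the natural candidate for $U$.

\paragraph{Dimension count.} Fix $k\ge0$ and let $V_1=V_Z\cap L_{\le k}$ and $V_2=V_Z\cap L_{>k+d}$. Multiplication by $Q$ maps $L_{\le k}$ into $V_{Z^c}\cap L_{\le k+d}$, and $Qf=0$ exactly when $f$ is supported on $Z$. Hence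
\[
\dim(V_{Z^c}\cap L_{\le k+d})\ge\dim L_{\le k}-\dim V_1 .
\]
On the other hand, $(X\cap Y)^\perp=X^\perp+Y^\perp$ gives $(V_{Z^c}\cap L_{\le k+d})^\perp=V_Z+L_{>k+d}$, a space of dimension $|Z|+\dim L_{>k+d}-\dim V_2$. Subtracting from $2^m$,
\[
\dim(V_{Z^c}\cap L_{\le k+d})=\dim L_{\le k+d}-|Z|+\dim V_2 .
\]
Comparing the two displays,
\[
\dim V_1+\dim V_2\ge|Z|-r,\qquad r=\sum_{j=k+1}^{k+d}\binom mj\le d\binom m{\lfloor m/2\rfloor}.
\]
Since $V_1\perp V_2$, the sum $V_1\oplus V_2$ is direct and has codimension at most $r$ in $V_Z$.

\paragraph{The operator.} Let $u(j)=1$ for $j\le k$ and $u(j)=-1$ for $j>k$, and define the unitary operator $U$ by $U\chi_S=u(|S|)\chi_S$. Let $\Pi$ be the orthogonal projection onto $V_Z$ and $\Gamma=(I-\Pi)U\Pi$. Then $\Gamma$ vanishes on $V_{Z^c}$, where $\Pi=0$, and on $V_1$ and $V_2$, where $Uf=\pm f\in V_Z$. These three spaces span a subspace of codimension at most $r$, so $\Gamma$ has rank at most $r$; and its operator norm is at most $1$. Recall that the sum of the squared moduli of the entries of a matrix in an orthonormal basis (its squared Hilbert--Schmidt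 norm) equals the sum of its squared singular values, hence is at most the rank times the squared operator norm. In the basis of point masses $\Gamma_{x,y}=U_{x,y}$ for $x\notin Z$, $y\in Z$, and the other entries vanish. Therefore
\[
\sum_{x\notin Z,\ y\in Z}|U_{x,y}|^2\le r,\qquad U_{x,y}=2^{-m}\sum_Su(|S|)\chi_S(x)\chi_S(y).
\]
If $x$ and $y$ differ exactly in bit $i$, then $\chi_S(x)\chi_S(y)$ is $-1$ for $i\in S$ and $1$ for $i\notin S$. Pairing $S\not\ni i$ with $S\cup\{i\}$,
\[
U_{x,y}=2^{-m}\sum_{S\not\ni i}\bigl(u(|S|)-u(|S|+1)\bigr)=2^{1-m}\binom{m-1}k .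
\]
Call this number $\rho$. Keeping only the $B$ edges in the sum above gives $B\rho^2\le r$.

\paragraph{Choice of $k$.} Take $k=\lfloor(m-1)/2\rfloor$, which makes $\binom{m-1}k$ the largest binomial coefficient of order $m-1$. Pascal's rule gives $\binom m{\lfloor m/2\rfloor}\le2\binom{m-1}k=2^m\rho$, so $r\le d2^m\rho$ and $B\le d2^m/\rho$. It remains to see that $\rho\ge1/\sqrt{2m}$. The numbers $a_l=4^{-l}\binom{2l}l$ satisfy $a_l\ge1/(2\sqrt l)$ for $l\ge1$, because $a_1=\frac12$ and $a_{l+1}/a_l=\frac{2l+1}{2l+2}\ge\sqrt{l/(l+1)}$, which is $(2l+1)^2\ge4l(l+1)$. If $m=1$, then $\rho=1$. If $m-1=2l\ge2$, then $\rho=a_l\ge1/\sqrt{2(m-1)}$. If $m-1=2l+1$, then $\binom{2l+1}l=\frac12\binom{2l+2}{l+1}$, so $\rho=a_{l+1}\ge1/\sqrt{4(l+1)}=1/\sqrt{2m}$. This proves Lemma~\ref{lem:edge}.\hfill$\square$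

\begin{remark}
The order $1/\sqrt m$ cannot be improved. For $Q=\sum_ix_i-k$ with $k$ as above, every edge at a zero leaves $Z$, so the probability in the lemma is $2^{-m}\binom mk\ge\rho/2\ge1/\sqrt{8m}$.
\end{remark}

\subsection{Random sets of directions}

Resampling a random set of density $\tau$ flips many bits at once. The next proof makes it look like the flip of a single bit among about $1/\tau$, by tying the coordinates together in random groups.

\begin{lemma}\label{lem:noise}
Let $Q$ be a polynomial of degree at most $D$ on $\{0,1\}^W$ and let $\tau\in(0,1]$. Let $x\in\{0,1\}^W$ be uniform, let $T\subseteq W$ have law $\mu_\tau$ independently of $x$, and given $x$ and $T$ let $x'$ be uniform in $C(x,T)$. Then $\Pr[Q(x)=0\ne Q(x')]\le D\sqrt{2\tau}$.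
\end{lemma}

\begin{proof}
A coordinate is flipped in passing from $x$ to $x'$ if it lies in $T$ and its new value differs from the old one. So the set of flipped coordinates has law $\mu_{\tau/2}$ and is independent of $x$. We build a pair with the same law. Let $m=\lfloor2/\tau\rfloor$, so $m\ge1/\tau$ and $m\tau/2\le1$. Give each $i\in W$ independently a label $\lambda(i)$, equal to each of $1,\dots,m$ with probability $\tau/2$ and to $0$ otherwise. Let $a\in\{0,1\}^W$, $\xi\in\{0,1\}^m$ and $h\in[m]$ be uniform, all independent, set $\xi_0=0$, and let $X(\xi)$ be the point with coordinates $a_i\oplus\xi_{\lambda(i)}$. For fixed $a$ and $\lambda$, each coordinate of $X(\xi)$ is a constant, some $\xi_j$, or some $1-\xi_j$, so $\xi\mapsto Q(X(\xi))$ has degree at most $D$. Lemma~\ref{lem:edge} gives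
\[
\Pr\bigl[Q(X(\xi))=0\ne Q(X(\xi^{(h)}))\bigr]\le D\sqrt{2/m}\le D\sqrt{2\tau}.
\]
Because $a$ is uniform, $X(\xi)$ is uniform and independent of $(\lambda,h)$. The points $X(\xi)$ and $X(\xi^{(h)})$ differ exactly on $\lambda^{-1}(h)$, which has law $\mu_{\tau/2}$. So this pair has the law of $(x,x')$.
\end{proof}

\begin{lemma}\label{lem:fragile}
In the setting of Lemma~\ref{lem:noise}, the probability that $x$ is a $T$-fragile zero of $Q$ is at most $2^DD\sqrt{2\tau}$.
\end{lemma}

\begin{proof}
Condition on $x$ and $T$, and suppose that $x$ is a $T$-fragile zero. The function $v\mapsto Q((x\setminus T)\cup v)$ on $\{0,1\}^T$ has degree at most $D$ and is not identically zero, so $Q(x')\ne0$ with conditional probability at least $2^{-D}$ by Lemma~\ref{lem:nonzero}. Hence $2^{-D}\Pr[x\text{ is a $T$-fragile zero}]\le\Pr[Q(x)=0\ne Q(x')]$, and Lemma~\ref{lem:noise} applies.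
\end{proof}

The comparison of the two events does lose a factor $2^D$: for $Q=x_1\cdots x_D$ and $\tau=1$ their probabilities are $1-2^{-D}$ and $(1-2^{-D})2^{-D}$. This factor shapes the induction. Lemma~\ref{lem:fragile} is useful only when $\tau$ is exponentially small in the degree, and paying $\deg Q$ scales at every step of the induction would give a quadratic bound on $\Lambda$. The remedy is that the relevant degree at scale $s$ is that of $Q|_{W_s}$, which can be much smaller than $\deg Q$.

\section{Proof of the bound $\Lambda(Q)\le34\deg Q$}\label{sec:induction}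

We use strong induction on $d=\deg Q$. If $d=0$, then $Q$ is a nonzero constant and $\Lambda(Q)=0$. Let $d\ge1$, write $Q=\sum_Ac_Ax_A$, and let $W_s$, $x_s$ be the growth process of Section~\ref{sec:idea}.

\subsection{The scales at which the degree appears}

For $1\le k\le d$ let $f_k(s)=\Pr[\deg Q|_{W_s}\ge k]$. This is a polynomial in $s$, it is nondecreasing because $W_s$ grows with $s$, and $f_k(0)=0$, $f_k(1)=1$. Let $s_k=\min\{s:f_k(s)\ge\frac12\}$. Then $f_k(s_k)=\frac12$, and $f_{k+1}\le f_k$ gives $0<s_1\le\dots\le s_d\le1$. The number $s_k$ is the scale at which degree $k$ becomes visible, in the following quantitative sense.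

\begin{lemma}\label{lem:tails}
Let $1\le k\le d$.
\begin{itemize}
\item[(a)] $f_k(s)\le2s/s_k$ for all $s\in(0,1]$.
\item[(b)] If $g\ge1$ is an integer and $gs_k\le1$, then $1-f_k(gs_k)\le2^{-g}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $g\ge1$ be an integer with $gs\le1$. The union $W$ of $g$ independent copies of $W_s$ has law $\mu_{s'}$ with $s'=1-(1-s)^g\le gs$. If $\deg Q|_W<k$, the same holds for each copy. Hence
\begin{equation}\label{eq:union}
1-f_k(gs)\le1-f_k(s')\le(1-f_k(s))^g .
\end{equation}
Part (b) is the case $s=s_k$. Part (a) is trivial for $s\ge s_k/2$. Otherwise let $g=\lfloor s_k/s\rfloor\ge s_k/(2s)$. Since $gs\le s_k$, inequality \eqref{eq:union} gives $(1-f_k(s))^g\ge1-f_k(s_k)=\frac12$, so $f_k(s)\le1-2^{-1/g}\le(\ln2)/g\le2s/s_k$.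
\end{proof}

How many degrees should the derivative remove? If it removes $k$, the induction can afford to bound $O(k)$ scales trivially, and beyond them the degree of $Q|_{W_s}$ has to grow slowly with $\log s$, so that Lemma~\ref{lem:fragile} is effective. Both demands are met by comparing the thresholds with a geometric progression and taking the last one that lies below it:
\[
k^*=\max\{k\in[d]:s_k\le s_12^{32(k-1)}\},\qquad s^*=s_{k^*}.
\]
The index $k=1$ qualifies, so $k^*\ge1$, and
\begin{equation}\label{eq:kstar}
s^*\le s_12^{32(k^*-1)},\qquad s_k>s_12^{32(k-1)}\quad\text{for }k^*<k\le d .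
\end{equation}

\subsection{The stopped set and the robust zeros}

We need a set $T$ of directions that contains a monomial of $Q$ of degree at least $k^*$. It must be random, since Lemma~\ref{lem:fragile} says nothing about a prescribed set of directions. It must not depend on $s$, since the integral over $s$ has to reproduce $\Lambda$ of one polynomial. And the coordinates outside $T$ must remain independent when $T$ is known. A stopping time has all three properties. Let
\[
\theta=\min\{s:\deg Q|_{W_s}\ge k^*\},\qquad T=W_\theta .
\]
For each possible value of $T$ fix a set $M(T)\subseteq T$ with $c_{M(T)}\ne0$ and $|M(T)|\ge k^*$, and let $R_T=\partial_{M(T)}Q$. Then $R_T(0)=c_{M(T)}\ne0$ and $\deg R_T\le d-k^*<d$, so $\Lambda(R_T)\le34(d-k^*)$ by induction. Let $H_s$ be the event that $\theta<s$ and $Q$ vanishes on $C(x_s,T)$.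

\begin{lemma}\label{lem:robust}
$\displaystyle\int_0^1\Pr[H_s]\,\frac{ds}s\le34(d-k^*)$.
\end{lemma}

\begin{proof}
Almost surely the arrival times are distinct and lie in $(0,1)$. Fix a nonempty set $T_0$ and let $j_0\in T_0$ be the element of $T_0$ that arrives last. Then $T=T_0$ if and only if
\[
\deg Q|_{T_0}\ge k^*>\deg Q|_{T_0\setminus\{j_0\}}\qquad\text{and}\qquad\alpha_i>\alpha_{j_0}\ \text{ for all }i\notin T_0,
\]
and in this case $\theta=\alpha_{j_0}$. The first condition depends only on $(\alpha_j)_{j\in T_0}$. So, given $T$ and $\theta$, the times $\alpha_i$ with $i\notin T$ are independent and uniform on $(\theta,1]$, and the bits $\eta_i$ are still independent and fair. For $s>\theta$ the set $x_s\setminus T$ therefore has conditional law $\mu_{q_s}$ on $[n]\setminus T$, where $q_s=\frac{s-\theta}{2(1-\theta)}$.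

The polynomial $R_T$ may involve variables of $T$, on which $x_s$ has a different law. This does no harm, because $H_s$ depends on $x_s$ only through $x_s\setminus T$. Let $y\subseteq T$ be an independent $\mu_{q_s}$-sample and $z=(x_s\setminus T)\cup y$. Then $z$ has conditional law $\mu_{q_s}$ on $[n]$ and lies in $C(x_s,T)$, so $H_s$ implies $R_T(z)=0$ by Lemma~\ref{lem:derivative}. Thus $\Pr[H_s\mid T,\theta]\le\mathbf 1[\theta<s]\,\psi_{R_T}(q_s)$. As $s$ runs through $(\theta,1]$, the number $q=q_s$ runs through $(0,\frac12]$, and $\frac{ds}s\le\frac{ds}{s-\theta}=\frac{dq}q$. Exchanging expectation and integral, which is allowed for nonnegative integrands,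
\[
\int_0^1\Pr[H_s]\frac{ds}s\le\mathbb E\int_\theta^1\psi_{R_T}(q_s)\frac{ds}{s-\theta}=\mathbb E\,\Lambda(R_T)\le34(d-k^*).\qedhere
\]
\end{proof}

\subsection{The fragile zeros}

The set $T$ depends on $Q$ and has no product law, so Lemma~\ref{lem:fragile} does not apply to it directly. We enclose $T$ in $W_\sigma$ for an intermediate scale $\sigma$, far enough above $s^*$ that $\theta\le\sigma$ is very likely, and far enough below $s$ that $\tau=\sigma/s$ is small.

\begin{lemma}\label{lem:rare}
Let $s=s^*2^b\le1$ with $b\ge16k^*$. Then
\[
\Pr[Q(x_s)=0\text{ and }H_s\text{ fails}]\le2^{2-b}+\tfrac{\sqrt2}8\,b\,2^{-b/4}.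
\]
\end{lemma}

\begin{proof}
Let $\sigma=s^*2^{b/4}<s$. Suppose that $Q(x_s)=0$, that $H_s$ fails, and that $\theta\le\sigma$. Then $\theta<s$, so $x_s$ is a $T$-fragile zero; and $T\subseteq W_\sigma$, so it is a $W_\sigma$-fragile zero. Call this last event $F$. The subcube $C(x_s,W_\sigma)$ lies in $\{0,1\}^{W_s}$, so $F$ is also the event that $x_s$ is a $W_\sigma$-fragile zero of $Q|_{W_s}$. With $D=\deg Q|_{W_s}$ and $\kappa=k^*+\lceil b/16\rceil$, the probability in the lemma is at most
\[
\Pr[\theta>\sigma]+\Pr[D\ge\kappa]+\Pr[F\text{ and }D<\kappa].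
\]

\emph{First term.} We have $2^{b/4}\ge b$ for $b\ge16$: there is equality at $16$, and the left side has derivative at least $4\ln2>1$. So $g=\lfloor2^{b/4}\rfloor\ge b-1$, and $gs^*\le\sigma$. By Lemma~\ref{lem:tails}(b), $\Pr[\theta>\sigma]=1-f_{k^*}(\sigma)\le1-f_{k^*}(gs^*)\le2^{-g}\le2^{1-b}$.

\emph{Second term.} It is $0$ if $\kappa>d$. Otherwise $k^*<\kappa\le d$, and Lemma~\ref{lem:tails}(a) with both parts of \eqref{eq:kstar} gives
\[
\Pr[D\ge\kappa]\le\frac{2s^*2^b}{s_\kappa}\le2^{1+b+32(k^*-1)-32(\kappa-1)}=2^{1+b-32\lceil b/16\rceil}\le2^{1-b}.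
\]
This is where the maximality of $k^*$ is used.

\emph{Third term.} If $D<\kappa$, then $D\le k^*+\lceil b/16\rceil-1\le k^*+b/16\le b/8$, because $k^*\le b/16$. Given $W_s$, the triple $Q|_{W_s}$, $x_s$, $W_\sigma$ is in the setting of Lemma~\ref{lem:fragile} with $\tau=\sigma/s=2^{-3b/4}$. So, for such $W_s$,
\[
\Pr[F\mid W_s]\le2^{b/8}\cdot\frac b8\cdot\sqrt2\,2^{-3b/8}=\frac{\sqrt2}8\,b\,2^{-b/4}.\qedhere
\]
\end{proof}

\subsection{Adding up}

Split the integral \eqref{eq:lambda} into three ranges, as in Example~\ref{ex:one}.

\emph{The range $s<s_1$.} If $\deg Q|_{W_s}=0$, then $Q(x_s)=Q(0)\ne0$; this is where the hypothesis on $Q$ enters. So $\Pr[Q(x_s)=0]\le f_1(s)\le2s/s_1$, and the contribution is at most $\int_0^{s_1}\frac{2s}{s_1}\frac{ds}s=2$.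

\emph{The range $s_1\le s\le\min\{1,s^*2^{16k^*}\}$.} Bound the probability by $1$. By \eqref{eq:kstar} the contribution is at most $\ln(s^*2^{16k^*}/s_1)\le(48k^*-32)\ln2$.

\emph{The range $s^*2^{16k^*}\le s\le1$, if it is nonempty.} The zeros on which $H_s$ holds contribute at most $34(d-k^*)$ by Lemma~\ref{lem:robust}. For the others use Lemma~\ref{lem:rare} with $ds/s=\ln2\,db$ and $b\ge16k^*\ge16$. Integration by parts with $\delta=\frac{\ln2}4>0.1732$ gives
\[
\int_{16}^\infty b\,2^{-b/4}\,db=e^{-16\delta}\Bigl(\frac{16}\delta+\frac1{\delta^2}\Bigr)<\frac{92.4+33.34}{16}<7.86 ,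
\]
and $7.86\cdot\frac{\sqrt2}8<1.39$, while $\int_{16}^\infty2^{2-b}\,db=2^{-14}/\ln2<0.01$. The contribution is less than $1.4\ln2<1$.

Altogether, since $48\ln2<34$ and $3<32\ln2$,
\[
\Lambda(Q)\le2+(48k^*-32)\ln2+1+34(d-k^*)\le34k^*+34(d-k^*)=34d .
\]
This completes the induction, and with it the proofs of Theorem~\ref{thm:scales} over $\mathbb C$ and of Theorem~\ref{thm:main} over $\mathbb R$.\hfill$\square$

\section{Other coefficient rings, and one hard distribution}\label{sec:rings}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:scales} over an integral domain $R$ of characteristic $0$]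
The constructions in Section~\ref{sec:reduction} have integer coefficients and use only that a product is $1$ when all factors are $1$ and $0$ when some factor is $0$; they work over any commutative ring. The proof of Theorem~\ref{thm:main}(a) uses only the inequality of Theorem~\ref{thm:scales} and $0\ne1$. So let $Q\in R[x_1,\dots,x_n]$ with $Q(0)\ne0$. The fraction field of $R$ contains $\mathbb Q$, and the finitely many coefficients of $Q$ generate in it a field $K$ that is a finite extension of a purely transcendental extension $\mathbb Q(t_1,\dots,t_l)$. Send $t_1,\dots,t_l$ to algebraically independent complex numbers, which exist because $\mathbb C$ is uncountable, and extend to an embedding $\varphi:K\to\mathbb C$, which is possible because $\mathbb C$ is algebraically closed. Applying $\varphi$ to the coefficients gives a complex polynomial $Q^\varphi$ of the same degree with $Q^\varphi(x)=\varphi(Q(x))$ on the cube. Since $\varphi$ is injective, $Q$ and $Q^\varphi$ have the same zeros there, so $\Lambda(Q)=\Lambda(Q^\varphi)\le34\deg Q$.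
\end{proof}

\begin{remark}
The only step that uses the complex numbers is Lemma~\ref{lem:edge}, through the inner product, and it fails in positive characteristic. Over $\mathbb F_2$ the polynomial $Q=1+x_1+\dots+x_n$ vanishes exactly at the points of odd weight, so the probability in that lemma is $\frac12$. Also $\psi_Q(p)=\frac12(1-(1-2p)^n)$, so $\Lambda(Q)=\frac12\int_0^1(1-(1-s)^n)\frac{ds}s=\frac12\sum_{k\le n}\frac1k$ is unbounded in degree one. Multiplying this $Q$ by $(0,1)$ in the ring $\mathbb Z\times\mathbb F_2$, which has characteristic $0$, shows that Theorem~\ref{thm:scales} also needs the absence of zero divisors.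
\end{remark}

Finally, the lower bound does not need small error on every input: one input distribution is already hard. For $n\ge3$ let $\nu'$ be the law of $x\sim\mu_p$, where $p$ is log-uniform in $[\frac1n,\frac12]$, that is, has density $1/(p\ln\frac n2)$ there. Let $\nu$ be the law of a point that is the origin with probability $\frac12$ and is drawn from $\nu'$ otherwise.

\begin{proposition}
Let $n\ge3$ and $\varepsilon<\frac12$. If a polynomial $Q$ satisfies $\Pr_{x\sim\nu}[Q(x)\ne\mathrm{NOR}_n(x)]\le\varepsilon$, then $34\deg Q\ge(1-2\varepsilon)\ln\frac n2-\frac1e$.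
\end{proposition}

\begin{proof}
The origin has mass at least $\frac12>\varepsilon$, so $Q(0)=1$. Then the error of $Q$ is $\frac12\Pr_{\nu'}[x\ne0,\ Q(x)\ne0]$, and therefore $\Pr_{\nu'}[Q(x)=0]\ge1-2\varepsilon-\Pr_{\nu'}[x=0]$. Multiply by $\ln\frac n2$. The left side becomes $\int_{1/n}^{1/2}\psi_Q(p)\frac{dp}p\le\Lambda(Q)\le34\deg Q$, and the last term becomes $\int_{1/n}^{1/2}(1-p)^n\frac{dp}p\le\int_1^\infty e^{-u}\frac{du}u\le\frac1e$.
\end{proof}

A probabilistic polynomial with error $\varepsilon$ on every input has average error at most $\varepsilon$ under $\nu$, so some polynomial in its support satisfies the hypothesis of the proposition. The distribution $\nu$ alone thus certifies the logarithmic lower bound.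

\begin{thebibliography}{1}
\bibitem{sparsity}
\emph{Sparsity Lower Bounds for Probabilistic Polynomials},
\texttt{https://drops.dagstuhl.de/\allowbreak storage/\allowbreak 00lipics/\allowbreak lipics-vol325-itcs2025/\allowbreak LIPIcs.ITCS.2025.3/\allowbreak LIPIcs.ITCS.2025.3.pdf}
\end{thebibliography}
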